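\title{A hereditarily indecomposable continuum with exactly one composant}

\begin{abstract}
We construct in ZFC a nondegenerate hereditarily indecomposable continuum with exactly one composant. It is an inverse limit of length $\omega_1$ of metrizable hereditarily indecomposable continua along retractions, arranged so that every thread is eventually constant. Any nondegenerate metrizable hereditarily indecomposable continuum $X$ can serve as the first term; the limit then retracts onto $X$, has weight $\omega_1$, is Corson compact and has the dimension of $X$. The weight $\omega_1$ is the least possible.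
\end{abstract}

\section{Introduction}\label{sec:intro}

A \emph{continuum} is a connected compact Hausdorff space, not necessarily metrizable; it is \emph{nondegenerate} if it has more than one point. A continuum is \emph{decomposable} if it is the union of two proper subcontinua and \emph{indecomposable} otherwise. It is \emph{hereditarily indecomposable}, abbreviated h.i., if none of its nondegenerate subcontinua is decomposable. The pseudo-arc is a nondegenerate metrizable example.

The \emph{composant of a point} $p$ of a continuum $Y$ is the union of all proper subcontinua of $Y$ that contain $p$, and a \emph{composant of} $Y$ is the composant of some point. It consists of the points that can be joined to $p$ without using up all of $Y$. The arc $[0,1]$ has three composants: $[0,1)$, $(0,1]$ and $[0,1]$. The circle has one, because any two of its points lie on a proper subarc. In general, every point of a nondegenerate continuum lies in its own composant, so $Y$ has exactly one composant if and only if any two points of $Y$ lie in a proper subcontinuum.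

In an h.i.\ continuum the proper subcontinua through a point $p$ form a chain of nowhere dense closed sets (Lemmas~\ref{lem:nested} and~\ref{lem:nwd}), and distinct composants are disjoint. If the continuum is metrizable and nondegenerate, countably many members of the chain already cover the composant (Lemma~\ref{lem:exhaust}). Each composant is then meager, and by the Baire category theorem there are uncountably many of them. This suggests that an h.i.\ continuum should have many composants, but the argument depends on a countable base, and M.~Smith has shown that a nondegenerate h.i.\ continuum can have exactly two composants. The question whether the number can be one is posed in \cite{slides}: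

\begin{quote}
Is there a nondegenerate hereditarily indecomposable continuum with exactly one composant?
\end{quote}

In such a continuum a single chain of nowhere dense subcontinua covers the whole space. The answer is yes, and the proof is in ZFC, with no additional set-theoretic assumption.

\begin{theorem}\label{thm:main}
There is a nondegenerate hereditarily indecomposable continuum with exactly one composant.
\end{theorem}

What survives of the Baire category argument without metrizability is the following description of such continua.

\begin{theorem}\label{thm:char}
A nondegenerate hereditarily indecomposable continuum $Y$ has exactly one composant if and only if every countable subset of $Y$ lies in a proper subcontinuum. Hence such a $Y$ is not separable, every separable subspace of $Y$ is nowhere dense, and the density and the weight of $Y$ are at least $\omega_1$.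
\end{theorem}

Recall that the density of a space is the least size of a dense subset and the weight is the least size of a base. A compact space is \emph{Corson compact} if it embeds in a $\Sigma$-product of real lines, that is, in the subspace of some $\mathbb{R}^I$ formed by the points with at most countably many nonzero coordinates. We write $\dim$ for covering dimension. The construction gives more than Theorem~\ref{thm:main}.

\begin{theorem}\label{thm:sharp}
Every nondegenerate metrizable hereditarily indecomposable continuum $X$ is a retract of a hereditarily indecomposable continuum $Y$ with exactly one composant such that $Y$ has weight $\omega_1$, $Y$ is Corson compact, and $\dim Y=\dim X$.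
\end{theorem}

Theorem~\ref{thm:main} is obtained by taking the pseudo-arc for $X$. By Theorem~\ref{thm:char}, the weight in Theorem~\ref{thm:sharp} is the least possible. Applied to Bing's h.i.\ continua \cite{Bing}, Theorem~\ref{thm:sharp} gives such $Y$ in every dimension $1,2,\dots,\infty$.

Section~\ref{sec:prelim} collects the tools and proves Theorem~\ref{thm:char}. Section~\ref{sec:plan} explains the shape of the construction: a tower of $\omega_1$ metrizable continua in which one composant is selected on each floor. Sections~\ref{sec:fold} and~\ref{sec:ext} show how to add one floor, Section~\ref{sec:tower} runs the transfinite recursion, and Section~\ref{sec:limit} examines the limit.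

\section{Subcontinua and composants}\label{sec:prelim}

Throughout, $\omega=\{0,1,2,\dots\}$ and maps are continuous unless they take values in $\omega$. We use the following textbook facts.

\begin{itemize}
\item[(F1)] In a compact Hausdorff space a component $S$ is the intersection of the clopen sets containing it. So if $S$ misses a closed set $F$, some clopen set contains $S$ and misses $F$.
\item[(F2)] (Boundary bumping.) If $F$ is a nonempty proper closed subset of a continuum, each component of $F$ meets the boundary of $F$.
\item[(F3)] If $K_1\supset K_2\supset\cdots$ are continua, then $\bigcap K_n$ is a continuum, and $f(\bigcap K_n)=\bigcap f(K_n)$ for every map $f$ of $K_1$ into a Hausdorff space.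
\item[(F4)] A nonempty compact Hausdorff space is not a countable union of nowhere dense sets.
\item[(F5)] Every sequence of subcontinua of a compact metric space has a subsequence that converges in the Hausdorff metric to a subcontinuum.
\item[(F6)] Let $Z=\varprojlim Z_\alpha$ be the limit of an inverse system of continua indexed by a limit ordinal, with projections $p_\alpha$. Then $Z$ is a continuum, the sets $p_\alpha^{-1}(U)$ with $U$ open in $Z_\alpha$ form a base, and the projections are onto if the bonding maps are. A point of $Z$ is called a \emph{thread}.
\item[(F7)] If a connected space is the union of closed sets $A$ and $B$ with $A\cap B=\{c\}$, then $A$ and $B$ are connected. (If $A=E\sqcup F$ with $E,F$ closed and $c\in E$, then $F$ and $E\cup B$ are disjoint closed sets covering the space, so $F=\emptyset$.)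
\end{itemize}

Two sets are \emph{nested} if one contains the other. We use hereditary indecomposability in the following form.

\begin{lemma}\label{lem:nested}
A continuum is h.i.\ if and only if any two of its subcontinua that meet are nested.
\end{lemma}

\begin{proof}
If $K_1$ and $K_2$ meet and are not nested, then $K_1\cup K_2$ is a continuum in which both are proper. Conversely, if a continuum $K$ is the union of proper subcontinua $K_1,K_2$, these meet because $K$ is connected, and they are not nested because neither equals $K$.
\end{proof}

Let $Y$ be nondegenerate and h.i. The union of two proper subcontinua that meet is one of the two, hence proper. Therefore lying in a common proper subcontinuum is an equivalence relation, the composants are its classes, and for a composant $C$: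
\begin{itemize}
\item[(C1)] every proper subcontinuum that meets $C$ is contained in $C$;
\item[(C2)] every finite subset of $C$ lies in a proper subcontinuum contained in $C$.
\end{itemize}
For (C2), let $C$ be the composant of $p$, join $p$ to each of the points by a proper subcontinuum, and take the largest of these.

\begin{lemma}\label{lem:nwd}
A proper subcontinuum $K$ of an indecomposable continuum $Y$ is nowhere dense.
\end{lemma}

\begin{proof}
Suppose $K$ has nonempty interior. If $Y\setminus K$ is connected, its closure is a subcontinuum that misses the interior of $K$, and $Y=K\cup\overline{Y\setminus K}$ is a decomposition. Otherwise $Y\setminus K=A\sqcup B$ with $A,B$ nonempty and open. The sets $K\cup A$ and $K\cup B$ are closed and proper. They are connected: if $K\cup A=E\sqcup F$ with $E,F$ closed and $K\subset E$, then $F$ and $E\cup(K\cup B)$ are disjoint closed sets covering $Y$, so $F=\emptyset$. Thus $Y=(K\cup A)\cup(K\cup B)$ is a decomposition.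
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:char}]
If every countable set lies in a proper subcontinuum, then every pair of points does, and $Y$ has one composant. Conversely, let $Y$ have one composant, let $D=\{d_1,d_2,\dots\}\subset Y$, and fix $p\in Y$. Choose proper subcontinua $K_n$ containing $p$ and $d_n$. By Lemma~\ref{lem:nwd} and (F4) there is a point $q\notin\bigcup K_n$. Let $Q$ be a proper subcontinuum containing $p$ and $q$. For each $n$ the continua $Q$ and $K_n$ are nested and $Q\not\subset K_n$, so $K_n\subset Q$. Thus $D\subset Q$.

If $S\subset Y$ is separable and $D$ is a countable dense subset of $S$, then $S\subset\overline{D}\subset Q$ for such a $Q$, which is nowhere dense. In particular $Y$ is not separable, so its density is at least $\omega_1$, and the weight of a space is at least its density.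
\end{proof}

\begin{lemma}\label{lem:exhaust}
Let $X$ be a nondegenerate metrizable h.i.\ continuum and $C$ a composant of $X$. Then $C$ is dense and $C\neq X$. There are nondegenerate proper subcontinua $L_1\subsetneq L_2\subsetneq\cdots$ of $X$ with union $C$ such that every proper subcontinuum of $X$ that meets $C$ lies in some $L_n$.
\end{lemma}

We call such a sequence $(L_n)_{n\ge1}$ an \emph{exhaustion} of $C$.

\begin{proof}
Let $C$ be the composant of $p$. A nonempty open set $V$ contains a point other than $p$, hence contains the closure of a nonempty open set $U$ with $p\notin\overline U$. The component of $p$ in $X\setminus U$ is a proper subcontinuum, and by (F2) it meets $\overline U\subset V$. So $C$ is dense.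

Let $U_1,U_2,\dots$ list those members of a countable base that are nonempty and miss $p$, and let $Q_i$ be the component of $p$ in $X\setminus U_i$. The $Q_i$ are proper subcontinua through $p$, hence pairwise nested. A proper subcontinuum through $p$ misses some $U_i$ and so lies in $Q_i$. Thus the sets $Q_1\cup\dots\cup Q_n$ form an increasing sequence of proper subcontinua with union $C$, and $C\ne X$ by Lemma~\ref{lem:nwd} and (F4). The sequence is not eventually constant, since otherwise $C$ would be closed, dense and proper. A strictly increasing subsequence with nondegenerate terms is our $(L_n)$; each $L_n$ contains $p$. If a proper subcontinuum $M$ meets $C$, it meets some $L_m$; then $M\cup L_m$ is a proper subcontinuum through $p$, so it lies in some $Q_i$ and in some $L_n$.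
\end{proof}

The next lemma lifts subcontinua through any map onto an h.i.\ continuum. It will let us move points around inside a composant of an inverse limit.

\begin{lemma}\label{lem:conf}
Let $f\colon Z\to X$ be a surjection of continua with $X$ metrizable and h.i. Let $M$ be a proper subcontinuum of $X$, let $f(y)\in M$, and let $K$ be the component of $y$ in $f^{-1}(M)$. Then $f(K)=M$.
\end{lemma}

\begin{proof}
Fix a metric $d$ on $X$, a point $x_0\notin M$, and $\delta=\frac12 d(x_0,M)$. Let $F_n=\{x: d(x,M)\le\delta/n\}$ and let $K_n$ be the component of $y$ in $f^{-1}(F_n)$, which is a proper closed subset of $Z$ because $f$ is onto. By (F2), $K_n$ contains a boundary point of $f^{-1}(F_n)$. That point is outside the open set $f^{-1}\{x:d(x,M)<\delta/n\}$, so its image is not in $M$. Thus the continuum $f(K_n)$ meets $M$ and is not contained in $M$, whence $f(K_n)\supset M$. By (F3), $\bigcap K_n$ is a continuum through $y$ in $f^{-1}(M)$, so it lies in $K$, and its image $\bigcap f(K_n)$ contains $M$.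
\end{proof}

The lemma fails for the arc: for $f\colon[-1,2]\to[0,4]$, $f(x)=x^2$, and $M=[1,4]$, the component $\{-1\}$ of $f^{-1}(M)$ maps to a point.

\begin{lemma}\label{lem:limit}
Let $Z=\varprojlim Z_\alpha$ be as in \textup{(F6)}. If $K_1,K_2\subset Z$ are closed, $a\notin K_2$ and $b\notin K_1$, then $p_\alpha(a)\notin p_\alpha(K_2)$ and $p_\alpha(b)\notin p_\alpha(K_1)$ for some $\alpha$. If all $Z_\alpha$ are h.i., so is $Z$.
\end{lemma}

\begin{proof}
A basic neighborhood $p_\beta^{-1}(U)$ of $a$ misses $K_2$, so $p_\beta(a)\notin p_\beta(K_2)$, and this persists at all indices above $\beta$, as one sees by applying the bonding maps. The same holds for $b$ and $K_1$; take $\alpha$ above both indices. If subcontinua $K_1,K_2$ of $Z$ meet and are not nested, apply this to $a\in K_1\setminus K_2$ and $b\in K_2\setminus K_1$: the continua $p_\alpha(K_1),p_\alpha(K_2)$ meet and are not nested, so $Z_\alpha$ is not h.i.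
\end{proof}

Finally, $\dim Z\le d$ means that every finite open cover of $Z$ has a finite open refinement in which each point lies in at most $d+1$ members. An arc has dimension $1$, and a nondegenerate continuum $Z$ has $\dim Z\geq 1$, since the cover $\{Z\setminus\{p\},Z\setminus\{q\}\}$ with $p\ne q$ has no refinement by disjoint open sets. We need three facts.
\begin{itemize}
\item[(D1)] A closed subspace $F$ of a compact Hausdorff space $Z$ has $\dim F\le\dim Z$.
\item[(D2)] (Countable sum theorem.) A compact metrizable space that is a countable union of closed sets of dimension at most $d$ has dimension at most $d$.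
\item[(D3)] In (F6), if the bonding maps are onto and $\dim Z_\alpha\le d$ for all $\alpha$, then $\dim Z\le d$.
\end{itemize}
For (D3), a finite open cover of $Z$ is refined by finitely many basic sets, which may be written as $p_\alpha^{-1}(U_i)$ with one index $\alpha$. The $U_i$ cover $Z_\alpha$ because $p_\alpha$ is onto. Refine them in $Z_\alpha$ and pull back.

\section{Towers of retractions and finite-to-one functions}\label{sec:plan}

By Theorem~\ref{thm:char}, every countable subset of the space we want must lie in a proper subcontinuum. The simplest way to achieve this is to make $Y$ a strictly increasing union of $\omega_1$ subcontinua $X_\alpha$. An increasing union has no reason to be compact, whereas an inverse limit of h.i.\ continua is an h.i.\ continuum. Retractions allow us to have both descriptions at once.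

A \emph{tower} consists of continua $X_\alpha$, indexed by an initial segment of the ordinals, such that $X_\alpha$ is a subspace of $X_\beta$ for $\alpha\le\beta$, together with retractions $r^\beta_\alpha\colon X_\beta\to X_\alpha$ satisfying $r^\beta_\alpha r^\gamma_\beta=r^\gamma_\alpha$, and such that $X_\lambda=\varprojlim_{\alpha<\lambda}X_\alpha$ with projections $r^\lambda_\alpha$ at each limit ordinal $\lambda$. For $y\in X_\beta$ and $\alpha\le\beta$ we write
\[ y_\alpha=r^\beta_\alpha(y), \]
and we say that $y$ \emph{lies over} $x\in X_\alpha$ if $y_\alpha=x$.

A tower with top floor $X_\delta$ is extended by any continuum $X_{\delta+1}\supset X_\delta$ with a retraction $r$ onto $X_\delta$: put $r^{\delta+1}_\alpha=r^\delta_\alpha r$. A tower indexed by $\alpha<\lambda$ with $\lambda$ a limit is extended by the inverse limit, in which $x\in X_\alpha$ is identified with the thread whose $\beta$th coordinate is $r^\alpha_\beta(x)$ for $\beta\le\alpha$ and $x$ for $\beta\ge\alpha$. This is a thread because $r^\gamma_\beta(x)=x$ for $\alpha\le\beta\le\gamma$; for the same reason it does not depend on the choice of $\alpha$. It depends continuously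 on $x\in X_\alpha$ and has $\alpha$th coordinate $x$, so the identification is an embedding and the projection is a retraction. Two properties follow for a limit ordinal $\lambda$.
\begin{itemize}
\item[(T1)] A thread $y\in X_\lambda$ lies in $X_\alpha$ if and only if $y_\beta=y_\alpha$ for all $\beta\in[\alpha,\lambda)$.
\item[(T2)] $\bigcup_{\alpha<\lambda}X_\alpha$ is dense in $X_\lambda$, because a basic set $(r^\lambda_\alpha)^{-1}(U)$ contains $U$.
\end{itemize}

So we want a strictly increasing tower of h.i.\ continua of length $\omega_1$ in which every thread is eventually constant. At a countable limit $\lambda$ this is impossible: the $X_\alpha$ with $\alpha<\lambda$ are countably many nowhere dense subsets of $X_\lambda$, and by (F4) they do not cover it. Threads that keep moving exist below every countable limit, and none may survive to $\omega_1$.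

Here is this phenomenon with the topology removed.

\begin{example}\label{ex:model}
For $\beta\le\omega_1$ let $T_\beta$ be the set of functions $e\colon\beta\to\omega$ that are \emph{finite-to-one}, that is, $\{\alpha<\beta:e(\alpha)\le n\}$ is finite for each $n$. For $\alpha<\beta<\omega_1$ the restriction map $T_\beta\to T_\alpha$ is onto: extend $e\in T_\alpha$ by an injection of the countable set $[\alpha,\beta)$ into $\omega$. The values of the extension can even be taken above any given $n$. Yet $\varprojlim_{\beta<\omega_1}T_\beta=\emptyset$. Indeed, a thread defines a function $e\colon\omega_1\to\omega$; some value is taken infinitely often, hence infinitely often below some $\beta<\omega_1$, and then $e|_\beta\notin T_\beta$.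
\end{example}

As in an Aronszajn tree, all levels are nonempty and no branch runs through all of them. To transfer the example to a tower we select a subset $C_\alpha\subset X_\alpha$ on each floor and require that the new points $X_{\alpha+1}\setminus X_\alpha$ be retracted into $C_\alpha$ and that $C_\beta$ miss $X_\alpha$ for $\alpha<\beta$. A thread with $y_\alpha\notin C_\alpha$ for some $\alpha$ is then constant from $\alpha$ on (Lemma~\ref{lem:stop}). To a thread with $y_\alpha\in C_\alpha$ for all $\alpha$ we attach the function $e_y$ whose value at $\alpha$ is an integer measuring how close $y_{\alpha+1}$ is to $X_\alpha$, and we arrange that $e_y$ be finite-to-one on $\beta$ for all $y\in C_\beta$.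

The set $C_\alpha$ must be dense in $X_\alpha$: by Lemma~\ref{lem:nwd} the set $X_{\alpha+1}\setminus X_\alpha$ is dense in $X_{\alpha+1}$, so its image under the retraction is dense in $X_\alpha$. On the other hand, we must control $e_y$ for all $y\in C_\alpha$ at once. A composant meets both needs. It is dense, and any two of its points $y,z$ are joined by a proper subcontinuum, which will force $e_y$ and $e_z$ to be almost equal where they are large.

\section{Folding}\label{sec:fold}

To add a floor we first build a continuum with the right shape and then make it h.i.\ by destroying, one after another, all pairs of subcontinua that meet and are not nested. The tool is the zigzag $\zeta\colon[0,1]\to[0,1]$,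
\[
\zeta(z)=2z\ \text{ on }[0,\tfrac13],\qquad \zeta(z)=1-z\ \text{ on }[\tfrac13,\tfrac23],\qquad \zeta(z)=2z-1\ \text{ on }[\tfrac23,1].
\]
It has $\zeta(\frac13)=\frac23$ and $\zeta(\frac23)=\frac13$. Since $\zeta\ge\frac13$ on $[\frac13,1]$ and $\zeta\le\frac23$ on $[0,\frac23]$,
\begin{equation}\label{eq:zeta}
\zeta(z)<\tfrac13\ \Rightarrow\ z<\tfrac13,\qquad\qquad \zeta(z)>\tfrac23\ \Rightarrow\ z>\tfrac23 .
\end{equation}
For a space $A$ and a map $u\colon A\to[0,1]$, the \emph{fold of $A$ along $u$} is
\[ \hat A=\{(w,z)\in A\times[0,1]: u(w)=\zeta(z)\}. \]

\begin{example}\label{ex:fold}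
Let $A=[0,1]$ and $u(w)=w$. Then $\hat A=\{(\zeta(z),z)\}$ is an arc parametrized by $z$. The arcs $K_1=[0,\frac35]$ and $K_2=[\frac25,1]$ meet and are not nested. A connected subset of $\hat A$ that contains $(0,0)$ and projects into $K_1$ cannot contain the turning point $(\frac23,\frac13)$, so $z<\frac13$ on it. A connected subset that contains $(1,1)$ and projects into $K_2$ cannot contain $(\frac13,\frac23)$, so $z>\frac23$ on it. Hence the pair $K_1,K_2$ is not the image of a pair of continua in $\hat A$ that meet.

A fold need not be connected. For $A=[0,\frac12]$ and $u(w)=w$ its components are given by $z\in[0,\frac14]$ and by $z\in[\frac12,\frac34]$. The first projects onto $A$, the second onto $[\frac13,\frac12]$.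
\end{example}

One component always projects onto $A$. The reason is that $\hat A$ separates the bottom of a cylinder over $A$ from its top, while a closed piece of $\hat A$ that misses a vertical segment contributes nothing to the separation. A winding number makes the contributions additive.

\begin{lemma}\label{lem:fold}
Let $A$ be a metrizable continuum and $u\colon A\to[0,1]$ a map. Some component of $\hat A$ projects onto $A$.
\end{lemma}

\begin{proof}
Extend $\zeta$ to $J=[-1,2]$ by $\zeta(z)=z$ off $[0,1]$, and put $G(w,z)=\zeta(z)-u(w)$ on $A\times J$. Then $G^{-1}(0)=\hat A$, $G\le-1$ on $A\times\{-1\}$, and $G\ge1$ on $A\times\{2\}$.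

Suppose that no component of $\hat A$ projects onto $A$. Each component misses a segment $\{w\}\times J$, and by (F1) so does a clopen subset of $\hat A$ containing it. Finitely many such clopen sets cover $\hat A$; removing from each its predecessors, we get $\hat A=S_1\sqcup\dots\sqcup S_m$ with $S_i$ closed and disjoint from a segment $\{w_i\}\times J$. Choose disjoint open sets $O_i\supset S_i$ in $A\times J$ with $O_i\cap(\{w_i\}\times J)=\emptyset$. On the compact complement of $\bigcup O_i$ the function $G$ has no zero, so $|G|>\eta$ there for some $\eta\in(0,1)$. Let
\[ h=\min\Bigl(1,\max\Bigl(0,\frac{G+\eta}{2\eta}\Bigr)\Bigr). \]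
Then $h=0$ on $A\times\{-1\}$, $h=1$ on $A\times\{2\}$, and $h\in\{0,1\}$ wherever $|G|\ge\eta$.

Define $h_i\colon A\times J\to\mathbb{R}/\mathbb{Z}$ by $h_i=h \bmod 1$ on $O_i$ and $h_i=0$ elsewhere. The set $Q_i=O_i\cap\{|G|\le\eta\}$ equals $\{|G|\le\eta\}\setminus\bigcup_{j\ne i}O_j$, so it is closed, and $h_i=0$ off $Q_i$. Thus $h_i$ is continuous on each of the open sets $O_i$ and $(A\times J)\setminus Q_i$, which cover $A\times J$. Also $h_i=0$ on $A\times\{-1\}$ and on $A\times\{2\}$, and $\sum_i h_i=h\bmod 1$, as one sees on each $O_j$ and off $\bigcup O_j$, where both sides vanish.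

By the homotopy lifting property of the covering $\mathbb{R}\to\mathbb{R}/\mathbb{Z}$, which holds for homotopies defined on any space $A$, there is a continuous lift $\tilde h_i\colon A\times J\to\mathbb{R}$ of $h_i$ with $\tilde h_i=0$ on $A\times\{-1\}$. On the connected set $A\times\{2\}$ the lift is integer-valued, hence a constant $n_i$. On the segment $\{w_i\}\times J$ it is also integer-valued, and it starts at $0$, so $n_i=0$. But $\sum_i\tilde h_i-h$ is continuous and integer-valued on the connected space $A\times J$ and vanishes on $A\times\{-1\}$, so it is $0$, and on $A\times\{2\}$ this reads $\sum_i n_i=1$. This is a contradiction.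
\end{proof}

\section{Adding one floor}\label{sec:ext}

\begin{proposition}\label{prop:ext}
Let $X$ be a nondegenerate metrizable h.i.\ continuum and $C$ a composant of $X$. There are a metrizable h.i.\ continuum $X'\supsetneq X$, a retraction $r\colon X'\to X$, a map $t\colon X'\to[0,1]$ and a composant $C'$ of $X'$ such that
\begin{itemize}
\item[(i)] $r(X'\setminus X)\subset C$;
\item[(ii)] $t^{-1}(0)=X$;
\item[(iii)] $C'\cap X=\emptyset$;
\item[(iv)] for all $x\in C$ and $\varepsilon>0$ there is $y\in C'$ with $r(y)=x$ and $t(y)<\varepsilon$;
\item[(v)] $\dim X'\le\dim X$.
\end{itemize}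
\end{proposition}

We think of $t$ as the height above $X$. Call a subcontinuum $X$ of a continuum $Z$ \emph{terminal} if every subcontinuum of $Z$ that meets $X$ is nested with $X$. In an h.i.\ continuum $X'$ this must hold for $X$, and folding away from $X$ cannot create it, so it is built in first.

\subsection{A staircase descending to $X$}

Let $(L_k)_{k\ge1}$ be an exhaustion of $C$. Choose $a_1\in L_1$ and $a_k\in L_k\setminus L_{k-1}$ for $k\ge2$. In $X\times[0,1]$ put
\[
P_k=L_k\times\{\tfrac1k\},\qquad B_k=\{a_k\}\times[\tfrac1{k+1},\tfrac1k],\qquad W=(X\times\{0\})\cup\bigcup_{k\ge1}(P_k\cup B_k);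
\]
see Figure~\ref{fig:W}. Let $\rho\colon W\to X$ and $\tau\colon W\to[0,1]$ be the coordinate projections. Points of positive height have $\rho$-image in $C$. The set $W$ is closed in $X\times[0,1]$: it contains $X\times\{0\}$, and its part at height at least $\delta>0$ is a finite union of compact sets. The bridge $B_k$ joins $P_k$ to $P_{k+1}$ because $a_k\in L_k\subset L_{k+1}$, so $\bigcup_k(P_k\cup B_k)$ is connected. It is dense in $W$: for $x\in C$ the points $(x,\frac1k)$ belong to $P_k$ for large $k$, and $C$ is dense in $X$. So $W$ is a metrizable continuum.

Let $s_k$ be the midpoint of $[\frac1{k+1},\frac1k]$ and $c_k=(a_k,s_k)$. This is the only point of $W$ at height $s_k$.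

\begin{figure}[ht]
\centering
\begin{tikzpicture}[xscale=1.1,yscale=0.95]
\draw[very thick] (0,0)--(8,0) node[right]{$X\times\{0\}$};
\draw[thick] (3.5,4)--(4.5,4) node[right]{$P_1$};
\draw[thick] (2.5,2.8)--(5.5,2.8) node[right]{$P_2$};
\draw[thick] (1.7,1.9)--(6.3,1.9) node[right]{$P_3$};
\draw[thick] (1.1,1.2)--(6.9,1.2) node[right]{$P_4$};
\draw[thick] (0.6,0.7)--(7.4,0.7);
\draw (4,4)--(4,2.8) (5.2,2.8)--(5.2,1.9) (2,1.9)--(2,1.2) (6.7,1.2)--(6.7,0.7);
\fill (4,3.4) circle (1.5pt) node[right]{$c_1$};
\fill (5.2,2.35) circle (1.5pt) node[right]{$c_2$};
\fill (2,1.55) circle (1.5pt) node[left]{$c_3$};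
\node at (4,0.42) {$\vdots$};
\end{tikzpicture}
\caption{The staircase $W$, drawn schematically. Copies $P_k$ of growing subcontinua $L_k$ of $X$ (horizontal) descend to the copy of $X$ at height $0$. Consecutive copies are joined by a vertical arc over a point $a_k\in L_k\setminus L_{k-1}$, with midpoint $c_k$.}\label{fig:W}
\end{figure}

A continuum that crosses the level $P_k$ must pass from $a_{k-1}\in L_{k-1}$ to $a_k\notin L_{k-1}$, and in an h.i.\ continuum this cannot be done without covering $L_{k-1}$.

\begin{lemma}\label{lem:cross}
Let $K\subset W$ be a continuum.
\begin{itemize}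
\item[(a)] If $k\ge2$ and $K$ meets both $\{\tau\le\frac1{k+1}\}$ and $\{\tau\ge\frac1{k-1}\}$, then $K\supset L_{k-1}\times\{\frac1k\}$.
\item[(b)] If $K$ meets $X\times\{0\}$ and is not contained in it, then $K\supset X\times\{0\}$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) The interval $\tau(K)$ contains $s_k$ and $s_{k-1}$, so $K$ contains $c_k$ and $c_{k-1}$. By (F7), cutting $K$ at $c_{k-1}$ shows that $K\cap\{\tau\le s_{k-1}\}$ is connected, and cutting this set at $c_k$ shows that $K'=K\cap\{s_k\le\tau\le s_{k-1}\}$ is connected. The continuum $\rho(K')$ contains $a_{k-1}\in L_{k-1}$ and $a_k\notin L_{k-1}$, so $\rho(K')\supset L_{k-1}$ by Lemma~\ref{lem:nested}. Let $x\in L_{k-1}\setminus\{a_{k-1}\}$. Then $x\ne a_k$ as well, so a point of $K'\subset B_{k-1}\cup P_k\cup B_k$ with first coordinate $x$ lies on neither bridge and equals $(x,\frac1k)$. Since $L_{k-1}$ is a nondegenerate continuum, $a_{k-1}$ is not isolated in it, and $K$ is closed; so $(a_{k-1},\frac1k)\in K$ too.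

(b) By (a), $K\supset L_{k-1}\times\{\frac1k\}$ for all large $k$. As $K$ is closed, it contains $C\times\{0\}$ and then $X\times\{0\}$.
\end{proof}

\begin{remark}
The lemma fails when $X$ is an arc. For $X=[0,1]$, $a_k=1-2^{-k}$ and $L_k=[0,a_k]$, the segments $[a_{k-1},a_k]\times\{\frac1k\}$ and the bridges $B_k$ for $k\ge2$, together with the point $(1,0)$, form a continuum that meets $X\times\{0\}$ in one point.
\end{remark}

\subsection{Folding above the cut points}

The staircase contains arcs, so it has to be folded. A fold of all of $W$ would also fold $X\times\{0\}$, and we would lose the copy of $X$ and the retraction. The cut points $c_k$ offer a way out: at step $m$ we fold only the part above $c_{m+1}$ and reattach the part below unchanged. Every point of positive height is eventually in the folded part, and $X\times\{0\}$ never is.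

Fix a function $m\mapsto(n_m,i_m)$ from $\omega$ to $\omega^2$ with $n_m\le m$ that takes every value infinitely often. (Take any function with the second property and reset its value to $(0,0)$ where $n_m>m$.) We construct metrizable continua $W_m$, with $W_0=W$, and surjections $f_m\colon W_{m+1}\to W_m$. Let $\theta_m\colon W_m\to W$ be the composite and $\tau_m=\tau\theta_m$. As soon as $W_m$ is defined, we fix a sequence $(u_{m,i})_{i\in\omega}$ that is dense, in the uniform metric, in the separable space of maps $W_m\to[0,1]$. We maintain
\begin{itemize}
\item[$(\mathrm{I}_m)$] $\theta_m$ is injective on $\{\tau_m\le s_{m+1}\}$,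
\end{itemize}
which holds for $m=0$.

Given $W_m$, let $u\colon W_m\to[0,1]$ be the composite of $W_m\to W_{n_m}$ with $u_{n_m,i_m}$, and put
\[ A=\{\tau_m\ge s_{m+1}\},\qquad T=\{\tau_m\le s_{m+1}\}. \]
The set $A\cap T=\theta_m^{-1}(c_{m+1})$ is a single point $c$, by $(\mathrm{I}_m)$ and surjectivity of $\theta_m$, so $A$ and $T$ are continua by (F7). By Lemma~\ref{lem:fold}, the fold of $A$ along $u|_A$ has a component $\Gamma$ that projects onto $A$. Pick a point $\hat c=(c,z_c)\in\Gamma$ and put
\[ W_{m+1}=\Gamma\cup(T\times\{z_c\})\subset W_m\times[0,1], \]
with $f_m$ the first projection. The two pieces are continua with $\Gamma\cap(T\times\{z_c\})=\{\hat c\}$, so $W_{m+1}$ is a continuum, and $f_m$ is onto. A point of $T\setminus\{c\}$ has exactly one preimage under $f_m$. Since $\{\tau_m\le s_{m+2}\}\subset T\setminus\{c\}$, condition $(\mathrm{I}_{m+1})$ follows from $(\mathrm{I}_m)$.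

Let $X'=\varprojlim W_m$, a metrizable continuum, and let $\theta\colon X'\to W$ be the projection, which is onto. By $(\mathrm{I}_m)$, a point of $X\times\{0\}$ has exactly one preimage in every $W_m$, hence exactly one in $X'$. So $\theta$ restricts to a continuous bijection of compact Hausdorff spaces $\theta^{-1}(X\times\{0\})\to X\times\{0\}$, and we identify $X$ with $\theta^{-1}(X\times\{0\})$. Put $r=\rho\theta$ and $t=\tau\theta$. Then $r$ is a retraction onto $X$, (i) and (ii) hold, and $t$ maps $X'$ onto $[0,1]$, so $X'\ne X$.

The subcontinuum $X$ is terminal in $X'$. Indeed, if a continuum $K\subset X'$ meets $X$ and $K\not\subset X$, then $\theta(K)\supset X\times\{0\}$ by Lemma~\ref{lem:cross}(b), and uniqueness of preimages gives $K\supset X$.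

\subsection{The limit is hereditarily indecomposable}

Suppose that subcontinua $K_1,K_2$ of $X'$ meet and are not nested. Since we fold only at positive height, we need witnesses outside $X$.

\emph{There are $a\in K_1\setminus K_2$ and $b\in K_2\setminus K_1$ with $a,b\notin X$.} First, $K_1\not\subset X$. Otherwise $K_2$ meets $X$, and either $K_2\subset X$, which contradicts that $X$ is h.i., or $K_2\supset X\supset K_1$. By symmetry $K_2\not\subset X$. Now suppose $K_1\setminus K_2\subset X$. Then $K_1$ meets $X$, so $K_1\supset X$. If $K_2$ meets $X$, then $K_2\supset X\supset K_1\setminus K_2$, which forces $K_1\setminus K_2=\emptyset$. If $K_2$ misses $X$, then $K_1$ is the union of the disjoint nonempty closed sets $X$ and $K_1\cap K_2$. Both cases are impossible, so $a$ exists, and $b$ exists by symmetry.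

\emph{A function along which to fold.} Write $a_m,b_m,K_1^m,K_2^m$ for the projections to $W_m$. By Lemma~\ref{lem:limit} there is $n$ with $a_n\notin K_2^n$ and $b_n\notin K_1^n$. With a metric $d$ on $W_n$, truncate
\[ w\mapsto \frac12+\frac{d(w,K_1^n)}{2\,d(b_n,K_1^n)}-\frac{d(w,K_2^n)}{2\,d(a_n,K_2^n)} \]
to $[0,1]$. The result is $0$ at $a_n$, $1$ at $b_n$, at most $\frac12$ on $K_1^n$ and at least $\frac12$ on $K_2^n$. Some $u_{n,i}$ is at uniform distance less than $\frac16$ from it. Choose $m$ with $(n_m,i_m)=(n,i)$ and $s_{m+1}<\min(t(a),t(b))$, and use the notation of step $m$. The function $u$ on $W_m$ satisfies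
\[ u(a_m)<\tfrac13,\qquad u(b_m)>\tfrac23,\qquad u<\tfrac23\ \text{ on }K_1^m,\qquad u>\tfrac13\ \text{ on }K_2^m. \]

\emph{The fold separates.} Let $z\colon W_{m+1}\to[0,1]$ be the second coordinate, so that $\zeta(z)=uf_m$ on $\Gamma$. The points $a_m,b_m$ are not in $T$, so $a_{m+1},b_{m+1}\in\Gamma$, and \eqref{eq:zeta} gives $z(a_{m+1})<\frac13$ and $z(b_{m+1})>\frac23$. On $K_1^{m+1}\cap\Gamma$ we have $\zeta(z)<\frac23=\zeta(\frac13)$, so $z\ne\frac13$. If $K_1^{m+1}$ meets $T\times\{z_c\}$, then its intersections with $\Gamma$ and with $T\times\{z_c\}$ are nonempty closed sets covering a connected set; they meet, necessarily in $\hat c$. So $\hat c\in K_1^{m+1}\cap\Gamma$ and $z_c\ne\frac13$. Thus $z\ne\frac13$ on all of $K_1^{m+1}$, and by connectedness $z<\frac13$ there. The same argument, with $\zeta(z)>\frac13=\zeta(\frac23)$ on $K_2^{m+1}\cap\Gamma$, gives $z\neq\frac23$ and then $z>\frac23$ on $K_2^{m+1}$. Hence $K_1^{m+1}\cap K_2^{m+1}=\emptyset$, although $K_1$ meets $K_2$. This contradiction shows that $X'$ is h.i.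

\subsection{The new composant and the dimension}

By (C1) the proper subcontinuum $X$ lies in one composant of $X'$, which is not all of $X'$ by Lemma~\ref{lem:exhaust}. Let $C'$ be any other composant; then (iii) holds. For (iv), let $x\in C$ and $\varepsilon>0$, and take $k\ge3$ with $x\in L_{k-1}$ and $\frac1k<\varepsilon$. The dense set $C'$ meets the nonempty open sets $\{t<\frac1{k+1}\}$ and $\{t>\frac1{k-1}\}$, and by (C2) a single continuum $M\subset C'$ meets both. By Lemma~\ref{lem:cross}(a), $(x,\frac1k)\in\theta(M)$, so some $y\in M$ has $r(y)=x$ and $t(y)=\frac1k<\varepsilon$.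

For (v), let $d=\dim X$ be finite; $d\ge1$. The staircase is a countable union of arcs and copies of closed subsets of $X$, so $\dim W\le d$ by (D1) and (D2). The space $W_{m+1}$ is the union of $T\times\{z_c\}$ and the three closed subsets of $\Gamma$ on which $z$ lies in $[0,\frac13]$, $[\frac13,\frac23]$, $[\frac23,1]$. On each of these intervals $\zeta$ is injective, so $f_m$ maps each of the four compact sets homeomorphically onto a closed subset of $W_m$. By (D1), (D2) and induction $\dim W_m\le d$ for all $m$, and $\dim X'\le d$ by (D3). This completes the proof of Proposition~\ref{prop:ext}. \qed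

Metrizability was used three times: for the exhaustion of $C$, for the countable list of folds, and for the existence of a second composant of $X'$.

\section{The tower of length $\omega_1$}\label{sec:tower}

Let $X_0$ be a nondegenerate metrizable h.i.\ continuum, $C_0$ a composant of it, and $(H_n)_{n\ge1}$ an exhaustion of $C_0$, fixed from now on. We construct a tower of metrizable h.i.\ continua $X_\alpha$, $\alpha<\omega_1$, with a selected composant $C_\alpha$ of each $X_\alpha$. At a successor, $X_{\alpha+1}$, $r^{\alpha+1}_\alpha$, $t_\alpha$, $C_{\alpha+1}$ are the objects $X',r,t,C'$ given by Proposition~\ref{prop:ext} for $(X_\alpha,C_\alpha)$. At a countable limit $\lambda$, the space $X_\lambda$ is h.i.\ by Lemma~\ref{lem:limit} and metrizable as a subspace of a countable product; the only choice to be made is that of $C_\lambda$.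

\subsection{Depth}

We convert the height $t_\alpha$ into an integer that is large near $X_\alpha$ and nearly constant on continua. Some restriction on the continua is needed, since we saw in the proof of (iv) that $C_{\alpha+1}$ contains continua that reach from a fixed height down to arbitrarily small heights. The estimate must depend on the size of the continuum, and size must be measured in the same way on all floors. The projection to $X_0$, compared with the sets $H_n$, provides the measure.

\begin{lemma}\label{lem:depth}
There is a function $g_\alpha\colon X_{\alpha+1}\setminus X_\alpha\to\omega$ such that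
\begin{itemize}
\item[(G1)] for each $n$ there is $\varepsilon>0$ such that $t_\alpha(y)<\varepsilon$ implies $g_\alpha(y)\ge n$;
\item[(G2)] if $M\subset X_{\alpha+1}\setminus X_\alpha$ is a continuum with $r^{\alpha+1}_0(M)\subset H_n$, and $y,z\in M$ and $g_\alpha(y)\ge n$, then $g_\alpha(z)\ge g_\alpha(y)-1$.
\end{itemize}
\end{lemma}

\begin{proof}
Write $t=t_\alpha$ and $r_0=r_0^{\alpha+1}$. We claim that for all $n\ge1$ and $\varepsilon>0$ there is $\delta>0$ such that every continuum $M\subset X_{\alpha+1}$ with $r_0(M)\subset H_n$ and $\min_Mt<\delta$ has $\max_Mt<\varepsilon$. If not, there are continua $M_j$ with $r_0(M_j)\subset H_n$, $\min_{M_j}t<\frac1j$ and $\max_{M_j}t\ge\varepsilon$. By (F5) a subsequence converges to a continuum $M$ with $r_0(M)\subset H_n$, $\min_Mt=0$ and $\max_Mt\ge\varepsilon$. So $M$ meets $X_\alpha$ and is not contained in it. Since $X_{\alpha+1}$ is h.i., $M\supset X_\alpha\supset X_0$, and $r_0(M)=X_0\not\subset H_n$, a contradiction.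

Choose $2=\varepsilon_0>\varepsilon_1>\cdots\to0$ such that $r_0(M)\subset H_{j}$ and $\min_Mt<\varepsilon_{j}$ imply $\max_Mt<\varepsilon_{j-1}$ for $j\ge1$. Let $g_\alpha(y)$ be the $j$ with $\varepsilon_{j+1}\le t(y)<\varepsilon_j$. Then (G1) holds with $\varepsilon=\varepsilon_n$. In (G2), put $j=g_\alpha(y)\ge n\ge1$. Then $r_0(M)\subset H_n\subset H_j$ and $\min_Mt\le t(y)<\varepsilon_j$, so $t(z)<\varepsilon_{j-1}$, that is, $g_\alpha(z)\ge j-1$.
\end{proof}

If $y\in X_\beta$, $\alpha<\beta$ and $y_{\alpha+1}\in C_{\alpha+1}$, then $y_{\alpha+1}\notin X_\alpha$, and we define the \emph{depth of $y$ at $\alpha$} as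
\[ e_y(\alpha)=g_\alpha(y_{\alpha+1}). \]
If $y$ lies over $x\in X_\gamma$, then $e_y(\alpha)=e_x(\alpha)$ for $\alpha<\gamma$, because $y_{\alpha+1}=x_{\alpha+1}$.

\subsection{The inductive hypotheses}

For each $\beta<\omega_1$ we require:
\begin{itemize}
\item[(H1)] for $\alpha<\beta$, $C_\beta\cap X_\alpha=\emptyset$ and $r^\beta_\alpha(C_\beta)\subset C_\alpha$;
\item[(H2)] for $y\in C_\beta$, the function $e_y\colon\beta\to\omega$ is finite-to-one;
\item[(H3)] for $\alpha<\beta$, $x\in C_\alpha$ and $n\in\omega$ there is $y\in C_\beta$ over $x$ with $e_y\ge n$ on $[\alpha,\beta)$.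
\end{itemize}
By (H1), $e_y$ is defined on all of $\beta$ for $y\in C_\beta$. Conditions (H2) and (H3) are the two properties of the sets $T_\beta$ in Example~\ref{ex:model}.

\begin{lemma}[Stopping]\label{lem:stop}
Let $\alpha<\beta\le\omega_1$, where $X_{\omega_1}=\varprojlim_{\gamma<\omega_1}X_\gamma$, and let \textup{(H1)} hold at all ordinals below $\beta$. If $y\in X_\beta$ and $y_\alpha\notin C_\alpha$, then $y\in X_\alpha$.
\end{lemma}

\begin{proof}
We show $y_\gamma=y_\alpha$ by induction on $\gamma\in[\alpha,\beta]$. Let $\gamma=\delta+1$ and $y_\delta=y_\alpha$. Then $y_\delta\notin C_\delta$: by assumption if $\delta=\alpha$, and because $C_\delta\cap X_\alpha=\emptyset$ if $\delta>\alpha$. By Proposition~\ref{prop:ext}(i), $y_{\delta+1}\in X_\delta$, so $y_{\delta+1}=r^{\delta+1}_\delta(y_{\delta+1})=y_\delta$. At a limit $\gamma$, (T1) gives $y_\gamma\in X_\alpha$, so $y_\gamma=r^\gamma_\alpha(y_\gamma)=y_\alpha$.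
\end{proof}

\begin{lemma}[Coherence]\label{lem:coh}
Let \textup{(H1)} hold at $\beta$ and let $M\subset C_\beta$ be a continuum. Then $r^\beta_0(M)\subset H_n$ for some $n$. For such $n$, if $y,z\in M$, $\alpha<\beta$ and $e_y(\alpha)\ge n$, then $e_z(\alpha)\ge e_y(\alpha)-1$.
\end{lemma}

\begin{proof}
The continuum $r^\beta_0(M)$ lies in $C_0\neq X_0$, so it is proper and lies in some $H_n$. For the estimate, apply (G2) to $r^\beta_{\alpha+1}(M)\subset C_{\alpha+1}\subset X_{\alpha+1}\setminus X_\alpha$.
\end{proof}

At $\beta=0$ the hypotheses are vacuous. Let $\beta=\delta+1$ and let them hold at $\delta$. By (iii) and (i) of Proposition~\ref{prop:ext}, $C_{\delta+1}$ misses $X_\delta$ and is retracted into $C_\delta$; with (H1) at $\delta$ this gives (H1). For $y\in C_{\delta+1}$ the function $e_y$ extends $e_{y_\delta}$ by one value, which gives (H2). For (H3), take $x'\in C_\delta$ over $x$ with $e_{x'}\ge n$ on $[\alpha,\delta)$, by (H3) at $\delta$ or $x'=x$ if $\alpha=\delta$. By (iv) and (G1) there is $y\in C_{\delta+1}$ over $x'$ with $g_\delta(y)\ge n$.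

\subsection{Limit steps: one good thread}

Let $\lambda<\omega_1$ be a limit ordinal and let (H1)--(H3) hold below $\lambda$. By coherence, one good thread makes its whole composant good.

\begin{lemma}\label{lem:good}
Let $y\in X_\lambda$ satisfy $y_\alpha\in C_\alpha$ for all $\alpha<\lambda$, and let $C_\lambda$ be the composant of $y$. Then \textup{(H1)} holds at $\lambda$. If $e_y$ is finite-to-one, then \textup{(H2)} holds at $\lambda$.
\end{lemma}

\begin{proof}
For $\alpha<\lambda$ we have $y\notin X_\alpha$, since otherwise $y_{\alpha+1}=y\in C_{\alpha+1}\cap X_\alpha$. Let $z\in C_\lambda$ and let $M$ be a proper subcontinuum containing $y$ and $z$; then $M\subset C_\lambda$. Suppose $M$ meets some $X_\alpha$. Then for each $\gamma\in[\alpha,\lambda)$ it meets $X_\gamma$ and is not contained in it, so $M\supset X_\gamma$. By (T2), $M=X_\lambda$, a contradiction. Hence $z\notin X_\alpha$ for all $\alpha<\lambda$, and $z_\alpha\in C_\alpha$ by Lemma~\ref{lem:stop}. This is (H1).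

Let $r^\lambda_0(M)\subset H_j$ and $n\in\omega$. If $e_y(\alpha)>\max(n+1,j)$, then $e_z(\alpha)>n$ by Lemma~\ref{lem:coh}. So $\{\alpha:e_z(\alpha)\le n\}\subset\{\alpha:e_y(\alpha)\le\max(n+1,j)\}$, which is finite if $e_y$ is finite-to-one.
\end{proof}

\begin{example}
At $\lambda=\omega$, pick $y_0\in C_0$ and, by (iv) and (G1), points $y_{n+1}\in C_{n+1}$ over $y_n$ with $g_n(y_{n+1})\ge n$. The thread $y$ has $e_y(n)\ge n$, and every $z$ in its composant has $e_z(n)\ge n-1$ for all $n\ge j$, where $j$ depends on $z$ as in the proof above. The same choice, started from a point of $C_\omega$, yields (H1) and (H2) at $\omega\cdot2$. At $\lambda=\omega^2$ this no longer suffices. We need a thread through the composants $C_{\omega\cdot n}$ that were selected earlier, with depth tending to infinity along the blocks $[\omega\cdot n,\omega\cdot(n+1))$. This is what (H3) at the limits $\omega\cdot(n+1)$ provides.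
\end{example}

So $C_\lambda$ has to satisfy (H3) as well, and here the thread $y$ alone is not enough: its depth on an interval $[\alpha,\lambda)$ has a fixed minimum, while (H3) asks for points of the composant of $y$ with arbitrarily large depth on that interval, over each point of $C_\alpha$. There are two devices. While constructing $y$, we tie to it, by continua $M_n$, deep points over countably many base points, and we make $y$ deep enough from then on for coherence to apply to lifts of $M_n$. Afterwards Lemma~\ref{lem:conf} and coherence carry a deep point over a base point to a deep point over any other point of the same composant, at the cost of one unit of depth.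

\subsection{Limit steps: the choice of $C_\lambda$}

Fix $\lambda_0<\lambda_1<\cdots$ with supremum $\lambda$. We choose points $y^n\in C_{\lambda_n}$, continua $M_n\subset C_{\lambda_n}$ and integers $k_0\le k_1\le\cdots$. Let $y^0\in C_{\lambda_0}$ be arbitrary, and suppose that $y^0,\dots,y^n$ are chosen.
\begin{itemize}
\item For $m<n$, by (H3) at $\lambda_n$, let $u^{n,m}\in C_{\lambda_n}$ lie over $y^m$ with $e_{u^{n,m}}\ge n$ on $[\lambda_m,\lambda_n)$. Let $u^{n,n}=y^n$.
\item By (C2), let $M_n\subset C_{\lambda_n}$ be a continuum containing $u^{n,0},\dots,u^{n,n}$.
\item By Lemma~\ref{lem:coh}, let $k_n\ge n+1$ satisfy $r^{\lambda_n}_0(M_n)\subset H_{k_n}$ and, if $n>0$, $k_n\ge k_{n-1}$.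
\item By (H3) at $\lambda_{n+1}$, let $y^{n+1}\in C_{\lambda_{n+1}}$ lie over $y^n$ with $e_{y^{n+1}}\ge k_n$ on $[\lambda_n,\lambda_{n+1})$.
\end{itemize}
Let $y\in X_\lambda$ be the thread with $y_{\lambda_n}=y^n$ for all $n$, and let $C_\lambda$ be its composant. By (H1) at the $\lambda_n$, $y_\alpha\in C_\alpha$ for all $\alpha<\lambda$. Since the $k_n$ are nondecreasing,
\begin{equation}\label{eq:deep}
e_y\ge k_n\quad\text{on }[\lambda_n,\lambda).
\end{equation}
As $k_n>n$, the set $\{\alpha<\lambda:e_y(\alpha)\le n\}$ equals $\{\alpha<\lambda_n:e_{y^n}(\alpha)\le n\}$, which is finite by (H2) at $\lambda_n$. By Lemma~\ref{lem:good}, (H1) and (H2) hold at $\lambda$, and Lemma~\ref{lem:coh} applies to continua in $C_\lambda$.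

For (H3), let $\alpha<\lambda$, $x\in C_\alpha$ and $n\in\omega$. Take $m$ with $\alpha<\lambda_m$ and, by (H3) at $\lambda_m$, a point $x'\in C_{\lambda_m}$ over $x$ with $e_{x'}\ge n$ on $[\alpha,\lambda_m)$. Let $M\subset C_{\lambda_m}$ be a continuum containing $y^m$ and $x'$, let $r_0^{\lambda_m}(M)\subset H_j$, and put $q=\max(m,j,n+1)$.

\emph{A deep point over $y^m$.} Let $K$ be the component of $y$ in $(r^\lambda_{\lambda_q})^{-1}(M_q)$. The continuum $M_q$ is proper in $X_{\lambda_q}$ and contains $y^q$, so $K$ maps onto $M_q$ by Lemma~\ref{lem:conf}. Also $K$ is proper, because its image is, so $K\subset C_\lambda$. Pick $v\in K$ over $u^{q,m}$. Then $v$ lies over $y^m$, and $e_v=e_{u^{q,m}}\ge q$ on $[\lambda_m,\lambda_q)$. On $[\lambda_q,\lambda)$ we have $e_y\ge k_q$ by \eqref{eq:deep}, and $r^\lambda_0(K)=r_0^{\lambda_q}(M_q)\subset H_{k_q}$, so $e_v\ge k_q-1\ge q$ by Lemma~\ref{lem:coh}. Thus $e_v\ge q$ on $[\lambda_m,\lambda)$.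

\emph{A deep point over $x$.} Let $K'$ be the component of $v$ in $(r^\lambda_{\lambda_m})^{-1}(M)$. It maps onto the proper subcontinuum $M$ by Lemma~\ref{lem:conf}, so it is proper, and it contains $v\in C_\lambda$, so $K'\subset C_\lambda$ by (C1). Pick $w\in K'$ over $x'$. Since $r^\lambda_0(K')\subset H_j$ and $e_v\ge q\ge j$ on $[\lambda_m,\lambda)$, Lemma~\ref{lem:coh} gives $e_w\ge q-1\ge n$ on $[\lambda_m,\lambda)$. On $[\alpha,\lambda_m)$ we have $e_w=e_{x'}\ge n$, and $w$ lies over $x$. This proves (H3) at $\lambda$ and completes the recursion.

\section{The limit of the tower}\label{sec:limit}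

\begin{proof}[Proof of Theorems~\ref{thm:main} and~\ref{thm:sharp}]
Build the tower of Section~\ref{sec:tower} with $X_0=X$ and let $Y=\varprojlim_{\alpha<\omega_1}X_\alpha$. It is h.i.\ by Lemma~\ref{lem:limit}, the projection $Y\to X_0$ is a retraction, and each $X_\alpha$ is a proper subcontinuum of $Y$ because $X_\alpha\subsetneq X_{\alpha+1}\subset Y$.

\emph{One composant.} We claim that $Y=\bigcup_{\alpha<\omega_1}X_\alpha$. Let $y\in Y$ and suppose $y_\alpha\in C_\alpha$ for all $\alpha<\omega_1$. Then $\alpha\mapsto g_\alpha(y_{\alpha+1})$ is a function $\omega_1\to\omega$ whose restriction to each $\beta<\omega_1$ is $e_{y_\beta}$, which is finite-to-one by (H2). By Example~\ref{ex:model} no such function exists. So $y_\alpha\notin C_\alpha$ for some $\alpha$, and $y\in X_\alpha$ by Lemma~\ref{lem:stop}. Consequently any two points of $Y$ lie in some $X_\alpha$, a proper subcontinuum, and $Y$ has exactly one composant.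

\emph{Weight.} The preimages of the members of a countable base of each $X_\alpha$ form a base of $Y$ of size at most $\omega_1$. By Theorem~\ref{thm:char} the weight is exactly $\omega_1$.

\emph{Corson compactness.} A compact metric space has a countable family of real-valued maps that separates points, namely the distances to the points of a countable dense set. Let $(\psi_i)_{i\in\omega}$ be such a family on $X_0$ and $(\varphi_{\alpha,i})_{i\in\omega}$ such a family on $X_{\alpha+1}$. Send $y\in Y$ to the family of real numbers
\[ \psi_i(y_0)\quad(i\in\omega),\qquad \varphi_{\alpha,i}(y_{\alpha+1})-\varphi_{\alpha,i}(y_\alpha)\quad(\alpha<\omega_1,\ i\in\omega), \]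
where $y_\alpha\in X_\alpha\subset X_{\alpha+1}$. This map is continuous. Each $y$ lies in some $X_\beta$, and then $y_{\alpha+1}=y_\alpha$ for $\alpha\ge\beta$, so only countably many coordinates are nonzero. The map is injective. Indeed, let $y\ne y'$ and let $\beta$ be least with $y_\beta\ne y'_\beta$. It is not a limit, since a point of an inverse limit is determined by its coordinates. If $\beta=0$, some $\psi_i$ separates $y_0$ from $y'_0$. If $\beta=\alpha+1$, then $y_\alpha=y'_\alpha$ and some $\varphi_{\alpha,i}$ separates $y_{\alpha+1}$ from $y'_{\alpha+1}$, so the coordinates at $(\alpha,i)$ differ. An injective map of a compact space into a Hausdorff space is an embedding.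

\emph{Dimension.} By (D1), $\dim Y\ge\dim X$, which settles the case $\dim X=\infty$. If $d=\dim X$ is finite, then $\dim X_\alpha\le d$ for all $\alpha<\omega_1$ by induction, using Proposition~\ref{prop:ext}(v) at successors and (D3) at limits, and $\dim Y\le d$ by (D3).
\end{proof}

\begin{thebibliography}{9}

\bibitem{Bing} Bing, Trans. AMS 71 (1951).

\bibitem{slides} \emph{Large Continua Via Ultracoproducts},
\texttt{http://www.mscs.mu.edu/\textasciitilde{}paulb/Talk/oxford030619slides.pdf}.

\end{thebibliography}
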